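
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{No Busemann $G$-space has the disjoint $(0,n)$-cells property for every $n$}


\begin{abstract}
A metric space has the disjoint $(0,n)$-cells property if a point and a singular $n$-cell can always be made disjoint by arbitrarily small moves. We prove that no Busemann $G$-space has this property for all $n$; no assumption on dimension is made. Reflection in a point $p$ is a fixed-point-free involution of a small metric sphere about $p$. Compactness of that sphere, together with the Borsuk--Ulam theorem, yields a map of some $S^{n-1}$ into the sphere that does not extend to a map of $B^n$ into the sphere. The geodesic cone over this map is an $n$-cell that no small move frees from any point near $p$. We also bound the $n$ for which the property can hold, in terms of the metric sphere and in terms of the covering dimension of the space.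
\end{abstract}

\section{The question and the answer}

\subsection{Busemann $G$-spaces}
Throughout, $B_\delta(p)$ and $D(p,\delta)$ are the open and closed balls of radius $\delta$ about $p$ in a metric space $(X,d)$, and $S_r(p)=\{x\in X: d(p,x)=r\}$.

\begin{definition}\label{def:G}
A \emph{Busemann $G$-space}, or \emph{$G$-space} for short, is a nonempty metric space $(X,d)$ with the following properties.
\begin{itemize}
\item[(i)] \emph{Finite compactness:} every closed bounded subset is compact.
\item[(ii)] \emph{Menger convexity:} for distinct $x,z$ there is $y\in X\setminus\{x,z\}$ with $d(x,y)+d(y,z)=d(x,z)$.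
\item[(iii)] \emph{Local extendability:} every $p\in X$ has a radius $\rho_p>0$ such that for distinct $x,y\in B_{\rho_p}(p)$ there is $z\in X\setminus\{y\}$ with $d(x,y)+d(y,z)=d(x,z)$.
\item[(iv)] \emph{Uniqueness of extension:} if $x\ne y$, $d(x,y)+d(y,z_i)=d(x,z_i)$ for $i=1,2$, and $d(y,z_1)=d(y,z_2)$, then $z_1=z_2$.
\end{itemize}
\end{definition}

Axioms (i) and (ii) will give shortest segments, (iii) says that segments can be prolonged locally, and (iv) forbids branching. A tripod violates (iv); a closed half-line violates (iii) at its endpoint. Euclidean spaces are $G$-spaces, because equality in the Euclidean triangle inequality means that the middle point lies on the straight segment. More generally, every connected complete Riemannian manifold without boundary, with its Riemannian distance, is a $G$-space \cite{source}.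

\subsection{Disjoint cells}
Let $B^j$ be the closed unit ball in $\mathbb R^j$ (so $B^0$ is a point) and $S^{j-1}$ its boundary. Two maps $g,g'$ from the same set into $X$ are \emph{$\delta$-close} if $d(g(t),g'(t))<\delta$ for all $t$.

\begin{definition}
For integers $k,m\ge0$, a metric space $X$ has the \emph{disjoint $(k,m)$-cells property}, written DD$(k,m)$, if for all continuous $f:B^k\to X$ and $g:B^m\to X$ and every $\varepsilon>0$ there are continuous $f':B^k\to X$ and $g':B^m\to X$, $\varepsilon$-close to $f$ and $g$ respectively, with $f'(B^k)\cap g'(B^m)=\emptyset$.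
\end{definition}

For $k=0$ the property compares a point with an $n$-cell. Call a continuous map $g:B^n\to X$ \emph{stable at $p$} if there is $\delta>0$ such that $B_\delta(p)\subset g'(B^n)$ for every continuous $g':B^n\to X$ that is $\delta$-close to $g$. If some $n$-cell is stable at some point, then DD$(0,n)$ fails. In $\mathbb R^d$ with $d\ge1$, a small round $d$-cell is stable at its center, while cells of dimension less than $d$ can be pushed off a point (Lemma~\ref{lem:manifold}). So DD$(0,n)$ measures having dimension greater than $n$, and $\mathbb R^{n+1}$ is a $G$-space with DD$(0,n)$.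

To have DD$(0,n)$ for \emph{all} $n$ is thus to be infinite-dimensional in the sense of general position. Whether a $G$-space can behave like this is asked in \cite{source}, where it is said that no example is known and conjectured that none exists. The conjecture is correct.

\begin{theorem}\label{thm:main}
No (nonempty) Busemann $G$-space has \textnormal{DD}$(0,n)$ for all $n\in\mathbb N$.
\end{theorem}

\subsection{Which axioms matter}\label{sec:hyp}
The answer depends on the interplay of the axioms. The Hilbert space $\ell^2$ satisfies (ii), (iii) and (iv). The Hilbert cube $Q=\{x\in\ell^2: |x_i|\le2^{-i}\text{ for all }i\ge1\}$ satisfies (i), (ii) and (iv). Both have DD$(0,n)$ for all $n$. Indeed, let $P_M$ be the projection onto the first $M$ coordinates; it converges to the identity uniformly on compact sets as $M\to\infty$. Given a point $x$ and a cell $g$, take $M$ large, and then $\eta>0$ small. The cell $P_Mg$ misses the point $P_Mx+\eta e_{M+1}$, and these are as close to $g$ and $x$ as we like.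

What fails in $\ell^2$ is compactness of spheres. What fails in $Q$ is (iii), at every $p$: for large $i$ let $x$ and $y$ be obtained from $p$ by changing the $i$th coordinate to $0$ and to $2^{-i}$. Both are within $2^{1-i}$ of $p$, and no segment of $Q$ from $x$ through $y$ goes beyond $y$. At $p=0$ the reflection $x\mapsto-x$ still exists in $Q$, but one cannot push points outward onto a sphere about $0$: the segment from $0$ in direction $e_i$ ends at distance $2^{-i}$. The proof uses compactness, reflection and outward pushing together.

\subsection{The local theorem and its complements}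
Let $X$ be a $G$-space with at least two points, let $p\in X$, let $\rho_p$ be a radius as in (iii), and let $0<r<\rho_p/8$. Lemma~\ref{lem:reflection} will show that $S_r(p)$ is nonempty and compact and that for each $x\in S_r(p)$ there is exactly one point $\sigma x\in S_r(p)$ with $d(x,\sigma x)=2r$; moreover, $\sigma$ is a continuous involution of $S_r(p)$. We call $\sigma$ the \emph{reflection} in $p$. A map $h:S_r(p)\to\mathbb R^N$ is \emph{odd} if $h(\sigma x)=-h(x)$ for all $x$.

\begin{theorem}\label{thm:local}
Let $X$ be a $G$-space with at least two points, $p\in X$ and $0<r<\rho_p/8$. Suppose there is a continuous odd map $h:S_r(p)\to\mathbb R^N\setminus\{0\}$. Then there are $n\in\{1,\dots,N\}$, a continuous $g:B^n\to D(p,2r)$ and $\delta>0$ such that $B_\delta(p)\subset g'(B^n)$ for every continuous $g':B^n\to X$ that is $\delta$-close to $g$. Such $N$ and $h$ always exist.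
\end{theorem}

Here $N$, and with it the bound on $n$, comes from a compactness argument. The next theorem gives explicit bounds.

\begin{theorem}\label{thm:complements}
Let $X$ be a $G$-space with at least two points.
\begin{itemize}
\item[(a)] If $S_r(p)$ admits a continuous odd map to $\mathbb R^N\setminus\{0\}$ for some $p\in X$ and $0<r<\rho_p/8$, then $X$ fails \textnormal{DD}$(k,m)$ for all $k\ge0$ and $m\ge N$. This applies if there are $y_1,\dots,y_N\in X$ such that no $x\in S_r(p)$ satisfies $d(x,y_i)=d(\sigma x,y_i)$ for all $i$. It also applies if $N$ open balls of radius $r$ cover $S_r(p)$.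
\item[(b)] If the covering dimension $\dim X=d$ is finite, then for every $p\in X$ and $0<r<\rho_p/8$ there is a continuous odd map $S_r(p)\to\mathbb R^d\setminus\{0\}$, so $X$ fails \textnormal{DD}$(0,d)$. Hence \textnormal{DD}$(0,n)$ implies $\dim X\ge n+1$ (possibly infinite), and this is sharp for every $n$.
\item[(c)] If $X$ is a topological manifold without boundary of dimension $d$, then $X$ has \textnormal{DD}$(0,n)$ if and only if $n\le d-1$.
\end{itemize}
\end{theorem}

Theorems~\ref{thm:main} and~\ref{thm:local} assume nothing about dimension, and they do not decide whether every $G$-space is finite-dimensional.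

\section{The argument in the smallest cases}\label{sec:idea}

\subsection{The Euclidean plane}
Let $X=\mathbb R^2$, $p=0$, and let $g(u)=ru$ be the flat disk with center $0$ and radius $r$. We show that every continuous $g':B^2\to\mathbb R^2$ that is $\tfrac r8$-close to $g$ covers $B_{r/8}(0)$. Suppose that $g'$ misses $q$, where $|q|<r/8$. Push everything radially away from (or toward) $q$ onto the circle of radius $r$ about $q$, by $R_q(x)=q+r\frac{x-q}{|x-q|}$, and then by $R_0$ onto the circle $S_r(0)$. The result is a map
\[
G=R_0\circ R_q\circ g':B^2\to S_r(0).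
\]
The only metric fact needed is that $R_q$ moves $x$ by exactly $\bigl||x-q|-r\bigr|$. For $v\in S^1$, the point $g'(v)$ is within $r/8$ of $rv$, and its distance from $q$ differs from $r$ by less than $r/4$. So $R_q$ moves it by less than $r/4$, to a point at distance $r$ from $q$, and $R_0$ moves that point by less than $r/8$. Altogether $|G(v)-rv|<r/2$. The segment from $rv$ to $G(v)$ therefore avoids $0$; projecting it to the circle gives a homotopy in $S_r(0)$ from $v\mapsto rv$ to $G|_{S^1}$. But $G$ is defined on the whole disk, so the circle $v\mapsto rv$ would be null-homotopic in $S_r(0)$, which it is not.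

In a $G$-space we replace straight rays by geodesics and the flat disk by the geodesic cone over a map $\varphi:S^{n-1}\to S_r(p)$. The argument will show that if a small move can free the cone from even one point near $p$, then $\varphi$ extends over $B^n$ with values in $S_r(p)$ (Proposition~\ref{prop:cone}).

\subsection{Finding a map that does not extend}\label{sec:N2}
It remains to find $n$ and $\varphi$ for which this extension is impossible. In $\mathbb R^n$ we would take $\varphi(v)=rv$, but in a $G$-space we know nothing about the shape of $S_r(p)$. What we have is the reflection $\sigma$. Here is the argument when there is a continuous odd map $h:S_r(p)\to\mathbb R^2\setminus\{0\}$.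

Take $x\in S_r(p)$. If $x$ and $\sigma x$ cannot be joined by a path in $S_r(p)$, then the two-point map $S^0\to S_r(p)$ with values $x$ and $\sigma x$ does not extend over $B^1$; its cone, the segment from $x$ through $p$ to $\sigma x$, is a $1$-cell stable at $p$. Otherwise let $\gamma$ be a path from $x$ to $\sigma x$ in $S_r(p)$. Following $\gamma$ and then $\sigma\gamma$, we obtain a loop $\varphi:S^1\to S_r(p)$ with $\varphi(-v)=\sigma\varphi(v)$. Let $\theta(s)$, $0\le s\le2\pi$, be a continuous argument of $h(\varphi(e^{is}))$. Since $h(\varphi(-v))=-h(\varphi(v))$, for $0\le s\le\pi$ the difference $\theta(s+\pi)-\theta(s)$ is an odd multiple of $\pi$, by continuity always the same one, $(2j+1)\pi$. Hence $\theta(2\pi)-\theta(0)=2(2j+1)\pi\ne0$, the loop $h\circ\varphi$ is not null-homotopic in $\mathbb R^2\setminus\{0\}$, and $\varphi$ does not extend over $B^2$ with values in $S_r(p)$. Its cone is a $2$-cell stable at $p$.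

In general we repeat the doubling step ``$\gamma$, then $\sigma\gamma$'' in higher dimensions. As long as the map $\varphi:S^k\to S_r(p)$ at hand extends over $B^{k+1}$, doubling produces a map of $S^{k+1}$. The Borsuk--Ulam theorem forbids such a map of $S^N$, so the extension must be impossible for some $k<N$. Finally, an odd map $h$ without zeros comes from comparing distances: $h_y(x)=d(x,y)-d(\sigma x,y)$ is odd, and it is nonzero for $x$ near $y\in S_r(p)$ because $h_y(y)=-2r$. Since $S_r(p)$ is compact, finitely many $y$ suffice.

\section{Segments, pushing and reflection}\label{sec:geometry}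

We now derive the geometric tools from (i)--(iv). Let $X$ be a $G$-space. Call a finite sequence $(x_0,\dots,x_k)$ in $X$ \emph{straight} if
\[
d(x_0,x_1)+d(x_1,x_2)+\dots+d(x_{k-1},x_k)=d(x_0,x_k).
\]
The reverse of a straight sequence is straight. Two more rules will be used.
\begin{itemize}
\item[(S1)] \emph{Subsequences of straight sequences are straight.} It suffices to delete one point. Deleting an interior point does not increase the sum, which stays at least $d(x_0,x_k)$. Deleting $x_k$ leaves the sum $d(x_0,x_k)-d(x_{k-1},x_k)\le d(x_0,x_{k-1})$, and the opposite inequality always holds. Deleting $x_0$ is the reversed case.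
\item[(S2)] \emph{Insertion.} If $(x_0,\dots,x_k)$ and $(x_{i-1},y,x_i)$ are straight, then so is $(x_0,\dots,x_{i-1},y,x_i,\dots,x_k)$, because the sum does not change.
\end{itemize}
In these terms (ii) says that for $x\ne z$ some $y\ne x,z$ makes $(x,y,z)$ straight, (iii) that a pair $(x,y)$ of distinct points near $p$ prolongs to a straight $(x,y,z)$ with $z\ne y$, and (iv) that for given $x\ne y$ the last point of a straight $(x,y,z)$ is determined by $d(y,z)$.

All points that we construct are unique solutions of distance equations. The following lemma makes them depend continuously on the data.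

\begin{lemma}[Continuity principle]\label{lem:cont}
Let $A$ be a metric space and $F:A\to X$ a map that is bounded on every convergent sequence of $A$. Suppose there is a continuous $E:A\times X\to\mathbb R$ such that, for each $a\in A$, the point $F(a)$ is the only $z\in X$ with $E(a,z)=0$. Then $F$ is continuous.
\end{lemma}

\begin{proof}
Let $a_j\to a$ in $A$. By (i), every subsequence of the bounded sequence $(F(a_j))$ has a further subsequence converging to some $z$. Along it $E(a_j,F(a_j))=0$, so $E(a,z)=0$ and $z=F(a)$. Hence $F(a_j)\to F(a)$.
\end{proof}

In the applications the boundedness is evident: the distance from $F(a)$ to a point depending continuously on $a$ is prescribed and is bounded along convergent sequences.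

\begin{lemma}[Betweenness]\label{lem:between}
If $x,y\in X$ and $0\le\tau\le d(x,y)$, there is $z\in X$ with $(x,z,y)$ straight and $d(x,z)=\tau$.
\end{lemma}

\begin{proof}
We show that a gap around distance $\tau$ from $x$ could be made smaller. The sets from which we choose below are closed and bounded, hence compact. Let $a$ maximize $d(x,\cdot)$ among the points $z$ with $(x,z,y)$ straight and $d(x,z)\le\tau$; the point $x$ is one of these. Then let $b$ minimize $d(x,\cdot)$ among the points $z$ with $(x,a,z,y)$ straight and $d(x,z)\ge\tau$; the point $y$ is one of these. If $d(x,a)=\tau$ or $d(x,b)=\tau$, we are done, since $(x,a,y)$ and $(x,b,y)$ are straight. Otherwise $d(x,a)<\tau<d(x,b)$, so $a\ne b$, and (ii) gives $c\ne a,b$ with $(a,c,b)$ straight. By (S2), $(x,a,c,b,y)$ is straight, so by (S1)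
\[
d(x,a)<d(x,a)+d(a,c)=d(x,c)=d(x,b)-d(c,b)<d(x,b),
\]
and $(x,c,y)$, $(x,a,c,y)$ are straight. If $d(x,c)\le\tau$, this contradicts the choice of $a$; if $d(x,c)>\tau$, it contradicts the choice of $b$.
\end{proof}

From now on $p$ is an arbitrary fixed point of $X$, $\rho=\rho_p$, and $0<r<\rho/8$. (The arguments use only $3r<\rho$.)

\begin{lemma}[Unique segments]\label{lem:segments}
For $x,y\in B_\rho(p)$ and $t\in[0,1]$ there is a unique point $z=:m(x,y,t)$ with $d(x,z)=t\,d(x,y)$ and $d(z,y)=(1-t)\,d(x,y)$. The map $m$ is continuous on $B_\rho(p)\times B_\rho(p)\times[0,1]$.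
\end{lemma}

\begin{proof}
Existence is Lemma~\ref{lem:between}. Uniqueness is clear if $x=y$. Let $x\ne y$ and let $z_1,z_2$ be two such points. Here prolongation helps: by (iii) there is $e\ne y$ with $(x,y,e)$ straight. Inserting $z_i$, we get that $(x,z_i,y,e)$ is straight, hence so is $(e,y,z_i)$. So $z_1,z_2$ both prolong the segment from $e\neq y$ to $y$, by the same length, and $z_1=z_2$ by (iv). Continuity follows from Lemma~\ref{lem:cont} with $E=|d(x,z)-t\,d(x,y)|+|d(z,y)-(1-t)d(x,y)|$.
\end{proof}

Axiom (iii) prolongs a segment by an unspecified amount. The next lemma turns this into a prolongation to a prescribed length.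

\begin{lemma}[Prolongation]\label{lem:extension}
Let $a\ne b$ be points of $B_\rho(p)$, and let $L\ge d(a,b)$ be such that $D(a,L)\subset B_\rho(p)$. There is a unique $z$ with $d(a,z)=L$ and $d(b,z)=L-d(a,b)$.
\end{lemma}

\begin{proof}
Uniqueness is (iv). For existence let $z^*$ maximize $d(a,\cdot)$ on the compact set of all $z\in D(a,L)$ with $(a,b,z)$ straight, which contains $b$. Suppose that $d(a,z^*)<L$. Since $d(a,z^*)\ge d(a,b)>0$ and $a,z^*\in B_\rho(p)$, by (iii) there is $z'\ne z^*$ with $(a,z^*,z')$ straight. Put $\tau=\min\bigl(d(z^*,z'),\,L-d(a,z^*)\bigr)>0$ and, by Lemma~\ref{lem:between}, take $w$ with $(z^*,w,z')$ straight and $d(z^*,w)=\tau$. Inserting $b$ and $w$ into $(a,z^*,z')$, we see that $(a,b,z^*,w,z')$ is straight. Hence $(a,b,w)$ is straight and $d(a,w)=d(a,z^*)+\tau$ lies in $(d(a,z^*),L]$, which contradicts the choice of $z^*$. So $d(a,z^*)=L$, and $z=z^*$ is as required.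
\end{proof}

Put $K=D(p,2r)\subset B_\rho(p)$.

\begin{lemma}[Radial push]\label{lem:push}
Let $q\in B_r(p)$. For every $x\in K\setminus\{q\}$ there is a unique point $z=:R_q(x)$ with
\[
d(q,z)=r\qquad\text{and}\qquad d(x,z)=|d(q,x)-r|.
\]
The map $R_q:K\setminus\{q\}\to S_r(q)$ is continuous, and $R_q(x)=x$ if $d(q,x)=r$.
\end{lemma}

\begin{proof}
If $d(q,x)\le r$, apply Lemma~\ref{lem:extension} with $a=q$, $b=x$, $L=r$; here $D(q,r)\subset K\subset B_\rho(p)$. If $d(q,x)>r$, apply Lemma~\ref{lem:segments} to $q,x$ and $t=r/d(q,x)$. Continuity follows from Lemma~\ref{lem:cont} with $E(x,z)=|d(q,z)-r|+\bigl|d(x,z)-|d(q,x)-r|\bigr|$. The last statement is clear.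
\end{proof}

\begin{lemma}[Reflection]\label{lem:reflection}
Suppose that $X$ has at least two points. Then $S_r(p)$ is nonempty and compact. For every $x\in S_r(p)$ there is a unique $\sigma x\in S_r(p)$ with $d(x,\sigma x)=2r$, and $\sigma:S_r(p)\to S_r(p)$ is a continuous involution without fixed points.
\end{lemma}

\begin{proof}
Compactness is (i). Let $x\ne p$ be any point. If $d(p,x)\ge r$, then Lemma~\ref{lem:between} gives a point of $S_r(p)$; if $d(p,x)<r$, then Lemma~\ref{lem:extension} with $a=p$, $b=x$, $L=r$ does.

For $x\in S_r(p)$, Lemma~\ref{lem:extension} with $a=x$, $b=p$, $L=2r$ gives the existence and uniqueness of $\sigma x$, since $D(x,2r)\subset D(p,3r)\subset B_\rho(p)$. Continuity follows from Lemma~\ref{lem:cont} with $E(x,z)=|d(p,z)-r|+|d(x,z)-2r|$. The defining conditions are symmetric in $x$ and $\sigma x$, so $\sigma\sigma x=x$, and $d(x,\sigma x)=2r>0$ excludes fixed points.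
\end{proof}

\section{If the cone can be freed, the map extends}

Let $n\ge1$ and let $\varphi:S^{n-1}\to S_r(p)$ be continuous. The \emph{cone} over $\varphi$ is
\[
g:B^n\to D(p,r),\qquad g(tv)=m(p,\varphi(v),t)\qquad(v\in S^{n-1},\ 0\le t\le1).
\]
It is well defined because $m(p,\cdot,0)=p$. It is continuous away from $0$ by Lemma~\ref{lem:segments}, and at $0$ because $d(p,g(u))=r|u|$. On $S^{n-1}$ it equals $\varphi$.

\begin{proposition}\label{prop:cone}
Suppose that some continuous $g':B^n\to X$ is $\tfrac r8$-close to the cone $g$ over $\varphi$ and misses some point $q\in B_{r/8}(p)$. Then $\varphi$ extends to a continuous map $B^n\to S_r(p)$.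
\end{proposition}

\begin{proof}
As in the plane, we push $g'$ away from $q$ and then onto $S_r(p)$; afterwards we correct the boundary values.

Put $\delta=r/8$. We have $g'(B^n)\subset D(p,r+\delta)\setminus\{q\}\subset K\setminus\{q\}$, so $R_q\circ g'$ is defined and has values in $S_r(q)$. Points of $S_r(q)$ have distance between $r-\delta$ and $r+\delta$ from $p$, so they lie in $K\setminus\{p\}$, and
\[
G:=R_p\circ R_q\circ g':B^n\to S_r(p)
\]
is defined and continuous. On the boundary it need not agree with $\varphi$, but it is near $\varphi$. To see this let $v\in S^{n-1}$ and put $x=\varphi(v)=g(v)$, $x'=g'(v)$, $y=R_q(x')$, so that $G(v)=R_p(y)$. Then $d(x,x')<\delta$, and by Lemma~\ref{lem:push}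
\begin{align*}
d(x',y)&=|d(q,x')-r|=|d(q,x')-d(p,x)|\le d(q,p)+d(x',x)<2\delta,\\
d(y,G(v))&=|d(p,y)-r|=|d(p,y)-d(q,y)|\le d(p,q)<\delta .
\end{align*}
Hence
\begin{equation}\label{eq:near}
d(\varphi(v),G(v))<4\delta=\tfrac r2\qquad(v\in S^{n-1}).
\end{equation}

To correct the boundary values we join $\varphi(v)$ to $G(v)$ inside $S_r(p)$. By \eqref{eq:near}, every point $m(\varphi(v),G(v),s)$, $0\le s\le1$, is within $\tfrac r2$ of $\varphi(v)\in S_r(p)$. So it lies in $K\setminus\{p\}$, and $R_p$ can be applied to it. Define
\[
\widehat G(tv)=
\begin{cases}
G(2tv), & 0\le t\le\tfrac12,\\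
R_p\bigl(m(\varphi(v),G(v),2-2t)\bigr), & \tfrac12\le t\le1,
\end{cases}
\qquad v\in S^{n-1}.
\]
For $t=\frac12$ the second line is $R_p(G(v))=G(v)$, so $\widehat G:B^n\to S_r(p)$ is well defined and continuous. For $t=1$ it is $R_p(\varphi(v))=\varphi(v)$.
\end{proof}

\section{A sphere that does not extend}\label{sec:proofs}

Until the proof of Theorem~\ref{thm:main}, $X$ has at least two points. A map $\varphi:S^k\to S_r(p)$ is \emph{equivariant} if $\varphi(-v)=\sigma\varphi(v)$ for all $v$. The next lemma is the doubling step of Section~\ref{sec:N2} in every dimension.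

\begin{lemma}[Doubling]\label{lem:double}
Let $k\ge0$. If a continuous equivariant map $\varphi:S^k\to S_r(p)$ extends to a continuous map $\widehat G:B^{k+1}\to S_r(p)$, then there is a continuous equivariant map $\psi:S^{k+1}\to S_r(p)$.
\end{lemma}

\begin{proof}
Write points of $S^{k+1}$ as $(v,t)\in\mathbb R^{k+1}\times\mathbb R$ with $|v|^2+t^2=1$, and put
\[
\psi(v,t)=\widehat G(v)\ \text{ for } t\ge0,\qquad \psi(v,t)=\sigma\widehat G(-v)\ \text{ for } t\le0 .
\]
If $t=0$, then $v\in S^k$ and $\sigma\widehat G(-v)=\sigma\varphi(-v)=\sigma\sigma\varphi(v)=\varphi(v)=\widehat G(v)$, so $\psi$ is well defined and continuous. For $t\ge0$ we have $\psi(-v,-t)=\sigma\widehat G(v)=\sigma\psi(v,t)$, and applying $\sigma$ gives the same relation for $t\le0$.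
\end{proof}

Recall the Borsuk--Ulam theorem in the following form: for $N\ge1$ there is no continuous map $\Phi:S^N\to\mathbb R^N\setminus\{0\}$ with $\Phi(-s)=-\Phi(s)$ for all $s$.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
\emph{Existence of $N$ and $h$.} For $y\in S_r(p)$ the function $h_y(x)=d(x,y)-d(\sigma x,y)$ on $S_r(p)$ is continuous, and $h_y(\sigma x)=-h_y(x)$. Since $h_y(y)=-2r\neq0$, the open sets $\{h_y\ne0\}$ cover the compact set $S_r(p)$. Finitely many of them, given by $y_1,\dots,y_N$, suffice, and $h=(h_{y_1},\dots,h_{y_N})$ is odd and has no zero.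

\emph{The stable cell.} Let $h:S_r(p)\to\mathbb R^N\setminus\{0\}$ be continuous and odd. Since $S_r(p)\ne\emptyset$, we have $N\ge1$. Choosing $x\in S_r(p)$ and setting $\varphi(1)=x$, $\varphi(-1)=\sigma x$, we get an equivariant map $S^0\to S_r(p)$. There is no continuous equivariant map $\varphi:S^k\to S_r(p)$ with $k\ge N$: its restriction to a great subsphere $S^N\subset S^k$, composed with $h$, would contradict the Borsuk--Ulam theorem. So there is a largest $k$ for which such a map exists, and $0\le k\le N-1$. Fix a continuous equivariant $\varphi:S^k\to S_r(p)$ for this $k$. By Lemma~\ref{lem:double} and maximality of $k$, it does not extend to a continuous map $B^{k+1}\to S_r(p)$.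

Put $n=k+1\in\{1,\dots,N\}$ and $\delta=r/8$, and let $g:B^n\to D(p,r)\subset D(p,2r)$ be the cone over $\varphi$. By Proposition~\ref{prop:cone}, no continuous $g'$ that is $\delta$-close to $g$ misses a point of $B_\delta(p)$. This is the assertion.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $X=\{p\}$, then all maps into $X$ have image $\{p\}$, so DD$(0,n)$ fails for every $n$. Otherwise take any $p\in X$ and $0<r<\rho_p/8$, and let $n\ge1$, $g$ and $\delta$ be as in Theorem~\ref{thm:local}. Let $f:B^0\to X$ have value $p$. If continuous maps $f',g'$ are $\delta$-close to $f,g$, then $f'(B^0)\subset B_\delta(p)\subset g'(B^n)$, so the images meet. Hence $X$ fails DD$(0,n)$ for this $n$.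
\end{proof}

\section{Bounds for the dimension of the cell}

\subsection{Counting points or balls}
\begin{lemma}[Monotonicity]\label{lem:mono}
If $k\ge0$, $m\ge n\ge0$ and a metric space $X$ has \textnormal{DD}$(k,m)$, then it has \textnormal{DD}$(0,n)$.
\end{lemma}

\begin{proof}
Given a point $x\in X$ and a continuous $g:B^n\to X$, let $f:B^k\to X$ be constant with value $x$, and compose $g$ with the orthogonal projection $B^m\to B^n$. Take disjoint approximations of the two resulting maps and restrict them to a point of $B^k$ and to $B^n\subset B^m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(a)]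
By Theorem~\ref{thm:local}, as in the proof of Theorem~\ref{thm:main}, $X$ fails DD$(0,n)$ for some $n\le N$. By Lemma~\ref{lem:mono} it fails DD$(k,m)$ for all $k\ge0$ and $m\ge N$.

In the first special case, the map $x\mapsto\bigl(d(x,y_i)-d(\sigma x,y_i)\bigr)_{i\le N}$ on $S_r(p)$ is continuous, odd and without zeros. In the second, let $y_1,\dots,y_N$ be the centers of the balls. Every $x\in S_r(p)$ satisfies $d(x,y_i)<r$ for some $i$, and then $d(\sigma x,y_i)\ge2r-d(x,y_i)>r>d(x,y_i)$. So the centers satisfy the condition of the first case.
\end{proof}

\subsection{Covering dimension}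
We use the following standard facts about the covering dimension $\dim$ of separable metrizable spaces.
\begin{itemize}
\item A closed subspace has dimension at most that of the space.
\item \emph{Sum theorem:} a countable union of closed subspaces of dimension at most $e$ has dimension at most $e$.
\item \emph{Hurewicz:} $\dim(S\times[0,1])=\dim S+1$ for nonempty compact metrizable $S$.
\item \emph{Ostrand:} if $\dim Y\le e$, every open cover of $Y$ has an open refinement that covers $Y$ and is a union of $e+1$ families, each consisting of pairwise disjoint sets.
\end{itemize}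
They apply, since $X$ is by (i) a countable union of compact balls, hence separable. They also show that a nonempty separable metrizable $j$-manifold has dimension $j$: by the third fact $\dim[0,1]^j=j$, and the manifold is a countable union of closed subsets homeomorphic to $[0,1]^j$.

We want an odd map into $\mathbb R^d\setminus\{0\}$, where $d=\dim X$. The idea is that the sphere has dimension at most $d-1$, so its quotient by $\sigma$ is covered by $d$ families of disjoint small sets; each family contributes one coordinate.

\begin{proof}[Proof of Theorem~\ref{thm:complements}(b)]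
Let $\dim X=d<\infty$ and $S=S_r(p)$.

\emph{$\dim S\le d-1$.} The continuous map $S\times[\frac12,1]\to X$, $(x,t)\mapsto z=m(p,x,t)$, is injective: $t$ is determined by $d(p,z)=tr$, and then $x$ by (iv), since $z\ne p$, $(p,z,x)$ is straight and $d(z,x)=(1-t)r$. By compactness it is a homeomorphism onto a closed subset of $X$. Hence $\dim S+1\le d$. As $S\ne\emptyset$, also $d\ge1$.

\emph{The quotient.} Let $\pi:S\to Y=S/\sigma$ be the quotient map. The metric $d_\sigma(x,y)=\max\{d(x,y),d(\sigma x,\sigma y)\}$ on $S$ is $\sigma$-invariant and induces the topology of $S$. So $(\pi(x),\pi(y))\mapsto\min\{d_\sigma(x,y),d_\sigma(x,\sigma y)\}$ is a metric on $Y$; it induces the quotient topology because $\pi$ is continuous for it and $S$ is compact. For $x\in S$ put $V_x=S\cap B_r(x)$. If both $y$ and $\sigma y$ were in $V_x$, then $d(y,\sigma y)<2r$, which is false. Hence $V_x\cap\sigma V_x=\emptyset$, so $\pi$ is injective on $V_x$, and $\pi(V_x)$ is open with preimage $V_x\sqcup\sigma V_x$. By compactness $Y$ is a finite union of sets $\pi(S\cap D(x,\frac r2))$, each closed and homeomorphic to the closed subset $S\cap D(x,\frac r2)$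 of $S$. So $\dim Y\le d-1$.

\emph{The odd map.} By Ostrand's theorem the cover $\{\pi(V_x):x\in S\}$ of $Y$ has an open refinement that covers $Y$ and is a union of $d$ families of pairwise disjoint sets. Let $U_i$ be the union of the $i$th family. For each member $W$ of it choose $x$ with $W\subset\pi(V_x)$, and let $V_i$ be the union of the open sets $\pi^{-1}(W)\cap V_x$ so obtained. Since $V_x\cap\sigma V_x=\emptyset$ and different members have disjoint preimages, $\pi^{-1}(U_i)=V_i\sqcup\sigma V_i$. Choose a continuous $\lambda_i:Y\to[0,\infty)$ with $\{\lambda_i>0\}=U_i$ (the distance to $Y\setminus U_i$, or the constant $1$ if $U_i=Y$) and set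
\[
h_i=\lambda_i\circ\pi\ \text{ on }V_i,\qquad h_i=-\lambda_i\circ\pi\ \text{ on }\sigma V_i,\qquad h_i=0\ \text{ elsewhere.}
\]
Each $h_i$ is odd. It is continuous on the open sets $V_i$ and $\sigma V_i$, and at all other points because $|h_i|=\lambda_i\circ\pi$ vanishes there. The $h_i$ have no common zero because the $U_i$ cover $Y$. So $(h_1,\dots,h_d):S\to\mathbb R^d\setminus\{0\}$ is as required, and $X$ fails DD$(0,d)$ by (a).

\emph{The bound.} Suppose that $X$ has DD$(0,n)$ and $\dim X=d<\infty$. If $d\le n$, then $X$ would have DD$(0,d)$ by Lemma~\ref{lem:mono}. So $d\ge n+1$. Equality holds for $\mathbb R^{n+1}$, which has dimension $n+1$ and, by Lemma~\ref{lem:manifold} below, has DD$(0,n)$.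
\end{proof}

\subsection{Manifolds}
That a manifold without boundary of dimension $n+1$ has DD$(0,n)$ is quoted as known in \cite{source}. Here is a short proof: near the given point we replace the cell by a polynomial one, whose image has measure zero.

\begin{lemma}\label{lem:manifold}
Let $M$ be a metric space that is a topological $d$-manifold without boundary, and let $0\le n\le d-1$. Then $M$ has \textnormal{DD}$(0,n)$.
\end{lemma}

\begin{proof}
Let $x\in M$, $g:B^n\to M$ continuous and $\varepsilon>0$. Choose a chart $\kappa$ from an open neighborhood of $x$ onto an open subset of $\mathbb R^d$ with $\kappa(x)=0$. After rescaling it, we may assume that its image contains the closed unit ball $B^d$ and that $\kappa^{-1}(B^d)\subset B_{\varepsilon/2}(x)$. The set $C=g^{-1}(\kappa^{-1}(B^d))\subset B^n$ is compact. Put $\gamma=\kappa\circ g:C\to B^d$. By the Weierstrass theorem there is a polynomial map $P:\mathbb R^n\to\mathbb R^d$ with $|P-\gamma|<\frac14$ on $C$. Let $\chi:[0,1]\to[0,1]$ be continuous, equal to $1$ on $[0,\frac12]$ and to $0$ on $[\frac34,1]$. Define $g'=g$ outside $C$ and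
\[
g'=\kappa^{-1}\bigl(\gamma+\chi(|\gamma|)(P-\gamma)\bigr)\quad\text{on }C .
\]
The argument of $\kappa^{-1}$ lies in $B^d$: it is $\gamma$ if $|\gamma|\ge\frac34$, and has norm at most $\frac34+\frac14$ otherwise. The map $g'$ is continuous, since it is so on the closed set $C$ and equals $g$ on the closed set of all $t\in B^n$ with $g(t)\notin\kappa^{-1}(\{u:|u|<\frac34\})$; these two sets cover $B^n$. It is $\varepsilon$-close to $g$, because it moves only points within $\kappa^{-1}(B^d)\subset B_{\varepsilon/2}(x)$.

The map $P$ is Lipschitz on $B^n$ and $n<d$, so $P(B^n)$ has Lebesgue measure zero: covering $B^n$ by $O(s^{-n})$ cubes of side $s$ bounds the measure by $O(s^{d-n})$. Choose $w\notin P(B^n)$ with $|w|<\frac14$. Then $\kappa^{-1}(w)$ is within $\varepsilon/2$ of $x$, and $g'$ misses it: points outside $C$ are not mapped into $\kappa^{-1}(B^d)$; at points of $C$ with $|\gamma|\le\frac12$ the argument of $\kappa^{-1}$ is a point of $P(B^n)$; and at the other points of $C$ it has norm greater than $\frac12-\frac14$.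
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(c)]
As noted above, $\dim X=d$; by (b), $d\ge1$. By Lemma~\ref{lem:manifold}, $X$ has DD$(0,n)$ for $n\le d-1$. By (b) it fails DD$(0,d)$, hence by Lemma~\ref{lem:mono} it fails DD$(0,n)$ for all $n\ge d$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Busemann $G$-Spaces, $\operatorname{CAT}(k)$ Curvature, and the Disjoint $(0,n)$-Cells Property}, \url{https://www.mobt3ath.com/uplode/book/book-98138.pdf?ver=accessable}.
\end{thebibliography}

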